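\title{Regular ultrafilters with a nonempty diagonal cut spectrum}

\begin{abstract}
The cut spectrum $\mathcal C(\mathcal D)$ of a regular ultrafilter $\mathcal D$ on a set $I$ consists of the pairs $(\kappa_1,\kappa_2)$ of infinite regular cardinals $\le |I|$ such that the ultrapower $(\omega,<)^I/\mathcal D$ has a $(\kappa_1,\kappa_2)$-cut. It is empty exactly when $\mathcal D$ is $|I|^+$-good. We ask for which $I$ the spectrum can be nonempty while the first cardinal of each pair determines the second, and we prove in ZFC that this happens exactly when $I$ is uncountable. More precisely, for every regular $\kappa$ with $\aleph_1\le\kappa\le|I|$ we construct a regular $\mathcal D$ on $I$ with $\emptyset\ne\mathcal C(\mathcal D)\subseteq\{(\theta,\theta):\kappa\le\theta\le|I|\}$.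
\end{abstract}

\section{The problem and the answer}\label{sec:intro}

Throughout, $I$ is an infinite set and $\lambda=|I|$. An ultrafilter $\mathcal D$ on $I$ is \emph{regular} if there are sets $X_\alpha\in\mathcal D$ $(\alpha<\lambda)$ such that each $t\in I$ belongs to $X_\alpha$ for only finitely many $\alpha$; we call such a family \emph{regularizing}. We abbreviate $\{t\in I:f(t)<g(t)\}$ to $\{f<g\}$, and likewise for other properties of $t$, and we say that a property holds \emph{almost everywhere} (a.e.) if the set of $t$ having it belongs to $\mathcal D$. For a linear order $(L,<)$, the ultrapower $L^I/\mathcal D$ is the set of classes $[f]$ of functions $f:I\to L$ under equality a.e., linearly ordered by $[f]<[g]$ if and only if $f<g$ a.e.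

\begin{definition}
Let $\kappa_1,\kappa_2$ be infinite regular cardinals. A linear order $(L,<)$ has a \emph{$(\kappa_1,\kappa_2)$-cut} if there are a strictly increasing sequence $\langle a_\alpha:\alpha<\kappa_1\rangle$ and a strictly decreasing sequence $\langle b_\beta:\beta<\kappa_2\rangle$ in $L$ such that $a_\alpha<b_\beta$ for all $\alpha,\beta$, and no $c\in L$ satisfies $a_\alpha<c<b_\beta$ for all $\alpha,\beta$. The \emph{cut spectrum} $\mathcal C(\mathcal D)$ of a regular ultrafilter $\mathcal D$ on $I$ is the set of pairs $(\kappa_1,\kappa_2)$ of infinite regular cardinals with $\kappa_1+\kappa_2\le\lambda$ such that $(\omega,<)^I/\mathcal D$ has a $(\kappa_1,\kappa_2)$-cut.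
\end{definition}

A cut is a system of inequalities $a_\alpha<x<b_\beta$ that has no solution although each finite subsystem is solved by some $a_\gamma$. Regularity gives an element $[c]$ of the ultrapower a chance to meet $\lambda$ requirements at once: at the coordinate $t$, the value $c(t)$ need only attend to the finitely many requirements $\alpha$ with $t\in X_\alpha$. The spectrum records the shapes of the systems of size at most $\lambda$ for which this nevertheless fails.

The combinatorial property that makes the strategy succeed is goodness. Let $[\lambda]^{<\omega}$ be the set of finite subsets of $\lambda$ and let $\mathcal G$ be a filter on $I$. A map $\pi:[\lambda]^{<\omega}\to\mathcal G$ is \emph{monotone} if $u\subseteq v$ implies $\pi(v)\subseteq\pi(u)$; a map $\sigma:[\lambda]^{<\omega}\to\mathcal G$ is \emph{multiplicative} if $\sigma(u)\cap\sigma(v)=\sigma(u\cup v)$, and it \emph{refines} $\pi$ if $\sigma(u)\subseteq\pi(u)$ for all $u$. The filter $\mathcal G$ is \emph{$\lambda^+$-good} if every monotone map into $\mathcal G$ has a multiplicative refinement into $\mathcal G$. Think of $\pi(u)$ as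 the set of coordinates at which the requirements in $u$ can be met together, shrunk so that $\pi(\{\alpha\})\subseteq X_\alpha$. Then $w(t)=\{\alpha:t\in\sigma(\{\alpha\})\}$ is finite, and $t\in\sigma(w(t))\subseteq\pi(w(t))$ when $w(t)\ne\emptyset$, so $c(t)$ can be chosen to meet all requirements in $w(t)$; requirement $\alpha$ is then met on the large set $\sigma(\{\alpha\})$. The following theorem is known, and we use it without proof.

\begin{theorem}\label{thm:known}
A regular ultrafilter $\mathcal D$ on $I$ is $\lambda^+$-good if and only if $\mathcal C(\mathcal D)=\emptyset$.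
\end{theorem}

\begin{definition}
A regular ultrafilter $\mathcal D$ on $I$ has \emph{uniqueness} for the regular cardinal $\kappa$ if $(\kappa,\theta)\in\mathcal C(\mathcal D)$ and $(\kappa,\theta')\in\mathcal C(\mathcal D)$ imply $\theta=\theta'$.
\end{definition}

A $\lambda^+$-good ultrafilter has uniqueness for every $\kappa$, vacuously. The following problem, posed in \cite{open}, asks whether uniqueness can hold in any other way.

\medskip
\noindent\textbf{Problem.} For which sets $I$, if any, is there a regular ultrafilter $\mathcal D$ on $I$ that has uniqueness for all regular $\kappa\le|I|$ and has $\mathcal C(\mathcal D)\ne\emptyset$?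
\medskip

The answer is: exactly for the uncountable sets $I$, and no hypothesis beyond ZFC is needed.

\begin{theorem}\label{thm:A}
If $|I|=\aleph_0$, then $\mathcal C(\mathcal D)=\emptyset$ for every regular ultrafilter $\mathcal D$ on $I$. If $|I|=\lambda>\aleph_0$, there is a regular ultrafilter $\mathcal D$ on $I$ with $\mathcal C(\mathcal D)\ne\emptyset$ such that $(\theta_1,\theta_2)\in\mathcal C(\mathcal D)$ implies $\theta_1=\theta_2$. In particular, this $\mathcal D$ has uniqueness for every regular $\kappa\le\lambda$.
\end{theorem}

The last sentence holds because $(\kappa,\theta),(\kappa,\theta')\in\mathcal C(\mathcal D)$ gives $\theta=\kappa=\theta'$. The uncountable case is the case $\kappa=\aleph_1$ of a more precise statement.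

\begin{theorem}\label{thm:B}
Let $\lambda=|I|$ and let $\kappa$ be a regular cardinal with $\aleph_1\le\kappa\le\lambda$. There is a regular ultrafilter $\mathcal D$ on $I$ with
\[
\emptyset\ne\mathcal C(\mathcal D)\subseteq\{(\theta,\theta):\kappa\le\theta\le\lambda\}.
\]
Hence, if $\lambda$ is regular and uncountable, $\mathcal C(\mathcal D)=\{(\lambda,\lambda)\}$ is possible (take $\kappa=\lambda$). If $\kappa=\aleph_1$, then moreover $(\aleph_1,\aleph_1)\in\mathcal C(\mathcal D)$.
\end{theorem}

\section{First cases and the idea of the construction}\label{sec:first}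

\subsection{Countable cuts}

For countably many requirements the strategy of Section~\ref{sec:intro} needs no goodness, because the requirements can be met in order. This proves the first half of Theorem~\ref{thm:A}, since for countable $I$ the only candidate pair is $(\aleph_0,\aleph_0)$.

\begin{proposition}\label{prop:countable}
If $\mathcal D$ is a regular ultrafilter on an infinite set $I$, then $(\aleph_0,\aleph_0)\notin\mathcal C(\mathcal D)$.
\end{proposition}

\begin{proof}
Let $[f_n]$ be strictly increasing, $[g_n]$ strictly decreasing, and $[f_n]<[g_m]$ for all $n,m<\omega$. Let $X_n$ $(n<\omega)$ be the first $\omega$ members of a regularizing family, and put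
\[
A_n=\{f_0<\dots<f_n<g_n<\dots<g_0\}\cap X_0\cap\dots\cap X_n\in\mathcal D .
\]
The sets $A_n$ decrease, and each $t$ lies in finitely many of them. Let $c(t)=f_{m(t)}(t)$, where $m(t)$ is the largest $n$ with $t\in A_n$, and $c(t)=0$ if $t\notin A_0$. If $t\in A_{k+1}$, then $m(t)>k$ and $t\in A_{m(t)}$, so $f_k(t)<c(t)<g_{m(t)}(t)<g_k(t)$. Thus $[f_k]<[c]<[g_k]$ for all $k$.
\end{proof}

\subsection{Which spectrum to aim for}

The spectrum is always a symmetric relation: $(\kappa_1,\kappa_2)\in\mathcal C(\mathcal D)$ implies $(\kappa_2,\kappa_1)\in\mathcal C(\mathcal D)$. Indeed, a cut lies in the interval of elements $\le b_0=[g_0]$, and $[f]\mapsto[g_0-f]$ is an order-reversing bijection of that interval onto itself. Uniqueness for all $\kappa$ says that this symmetric relation is the graph of a partial function, hence of an involution of its domain. After the empty relation, the simplest such relations are the subsets of the diagonal. By Proposition~\ref{prop:countable} the diagonal starts at $(\aleph_1,\aleph_1)$, so there is room for a nonempty diagonal spectrum only if $I$ is uncountable. Theorem~\ref{thm:A}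 says that this is the only obstruction.

\subsection{The case $|I|=\aleph_1$}\label{sub:aleph1}

Here the possible pairs are $(\aleph_0,\aleph_1)$, $(\aleph_1,\aleph_0)$ and $(\aleph_1,\aleph_1)$. To obtain $\mathcal C(\mathcal D)=\{(\aleph_1,\aleph_1)\}$ it suffices, by Theorem~\ref{thm:known} and the symmetry above, to build a regular $\mathcal D$ that has no $(\aleph_0,\aleph_1)$-cut and is not $\aleph_2$-good. Each demand has a simple mechanism.

\emph{Filling a cut with a countable side.} Suppose that $\mathcal D$ is built in stages and that the filter $\mathcal U$ chosen so far contains the sets $\{f_n<f_{n+1}\}$ and $\{f_n<g_\beta\}$ for $n<\omega$, $\beta<\omega_1$. Suppose that $e:I\to\omega$ is still free, meaning that every set in $\mathcal U$ meets every fiber $\{e=i\}$. Let $c(t)=f_{e(t)}(t)$. Then $\mathcal U$ together with the sets $\{f_n<c<g_\beta\}$ has the finite intersection property. For let $A\in\mathcal U$ and finitely many pairs $(n,\beta)$ be given, with all $n\le m$. The set $A\cap\{f_0<\dots<f_{m+1}\}\cap\bigcap_\beta\{f_{m+1}<g_\beta\}$ is in $\mathcal U$, so it meets $\{e=m+1\}$, and any point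 of the intersection lies in all the given sets. Every ultrafilter extending this family fills the cut with $[c]$. Note that $e$ chooses an \emph{index} on the short side, so a function with countable range suffices however long the other side is.

\emph{Preventing goodness.} Let $s:I\to\omega$ satisfy $\{s\ge n\}\in\mathcal D$ for all $n$, and let $\pi(u)=\{t:|u|\le s(t)\}$. A multiplicative refinement $\sigma$ of $\pi$ yields $\aleph_1$ sets $R_\alpha=\sigma(\{\alpha\})\in\mathcal D$ such that each $t$ lies in at most $s(t)$ of them. A measure would forbid this. If $s$ and the $R_\alpha$ were measurable in a probability space and the $R_\alpha$ had positive measure, there would be $n$ and $k\ge1$ such that uncountably many $R_\alpha$ meet $\{s=n\}$ in measure greater than $1/k$; any $(n+1)k$ of these have total measure greater than $n+1$ inside $\{s=n\}$, so some point of $\{s=n\}$ lies in more than $n$ of them. We shall have no measure, but we shall have a filter $\mathcal F\subseteq\mathcal D$ such that the quotient $\mathcal P(I)/\mathcal F$ has no uncountable antichain, and this chain condition does the same work.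

The two mechanisms are compatible because the free functions $e$ have countable range: the sets obtained by fixing finitely many of them satisfy the countable chain condition. The filter $\mathcal F$ is designed so that these sets are dense in $\mathcal P(I)/\mathcal F$.

\subsection{Larger index sets}

With a regular $\kappa\le\lambda$ in place of $\aleph_1$ and free functions with ranges of size less than $\kappa$, the same two mechanisms give a regular ultrafilter $\mathcal D$ that is not $\lambda^+$-good and has $\theta_1,\theta_2\ge\kappa$ for all $(\theta_1,\theta_2)\in\mathcal C(\mathcal D)$. This is done in Sections~\ref{sec:filter} and~\ref{sec:ultra}, and it settles the case $\kappa=\lambda$. If $\lambda$ is singular, or $\kappa<\lambda$ is prescribed, one must still exclude cuts with $\kappa\le\theta_1\ne\theta_2\le\lambda$. For this we also make $\mathcal F$ itself $\lambda^+$-good, and we single out the \emph{tame} functions, whose values are decided modulo $\mathcal F$ by finitely many of the free functions at a time. Section~\ref{sec:ordinals} studies the orders $\nu^*$ of tame functions into an ordinal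 $\nu$ and shows that a cut of $\nu^*$ with both cardinals at most $\lambda$ has shape $(\kappa,\kappa)$. Section~\ref{sec:sym} turns an asymmetric cut of the ultrapower into an asymmetric cut of $(\lambda+1)^*$. Section~\ref{sec:rho} exhibits an $(\aleph_1,\aleph_1)$-cut when $\kappa=\aleph_1$.

\section{A good filter with the $\kappa$-chain condition}\label{sec:filter}

From now on $\kappa$ is regular, $\aleph_1\le\kappa\le\lambda=|I|$, and $\chi=2^\lambda$. We use two facts of cardinal arithmetic: $\chi^\lambda=\chi$, which bounds the number of tasks in each construction by $\chi$, and $\operatorname{cf}(\chi)>\lambda$ (K\"onig's theorem), which guarantees that any $\lambda$ objects appearing during a construction of length $\chi$ have all appeared by some stage $\xi<\chi$.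

\subsection{Independent functions}

\begin{lemma}[Engelking--Kar\l owicz]\label{lem:indep}
There are functions $k_B:I\to\lambda$ $(B\subseteq\lambda)$ such that for distinct $B_1,\dots,B_n$ and any $i_1,\dots,i_n<\lambda$ some $t\in I$ has $k_{B_j}(t)=i_j$ for all $j$.
\end{lemma}

\begin{proof}
Identify $I$ with the set of pairs $(a,\varphi)$, where $a\in[\lambda]^{<\omega}$ and $\varphi:\mathcal P(a)\to\lambda$; this set has size $\lambda$. Let $k_B(a,\varphi)=\varphi(B\cap a)$. Given the $B_j$ and $i_j$, let $a$ contain a point of $B_j\triangle B_l$ for each $j\ne l$. The sets $B_j\cap a$ are distinct, so some $\varphi$ has $\varphi(B_j\cap a)=i_j$ for all $j$.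
\end{proof}

A \emph{problem} is a pair $(\mu,\mathcal S)$, where $\mu<\kappa$ is an infinite cardinal and $\mathcal S$ is a nonempty set of at most $\lambda$ functions $S:I\to\mathcal P(\mu)$; one looks for $s:I\to\mu$ with $s(t)\in S(t)$ a.e.\ for every $S\in\mathcal S$. There are $(2^\mu)^\lambda=\chi$ functions $I\to\mathcal P(\mu)$ and hence $\chi^\lambda=\chi$ problems. Fix a list $\langle(\mu_\xi,\mathcal S_\xi):\xi<\chi\rangle$ in which each problem occurs $\chi$ times, and so cofinally often.

Split the $\chi$ functions of Lemma~\ref{lem:indep} into two families of size $\chi$ and compose with surjections from $\lambda$. This gives functions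
\[
e_\xi:I\to\mu_\xi\qquad\text{and}\qquad h_\xi:I\to[\lambda]^{<\omega}\qquad(\xi<\chi)
\]
that are jointly independent: any values prescribed for finitely many distinct functions in the two lists are attained simultaneously at some $t\in I$. The function $e_\xi$ is reserved for the $\xi$-th problem. The functions $h_\xi$ will be spent on building $\mathcal F$.

A \emph{condition} is a finite partial function $p$ with $\operatorname{dom}p\subseteq\chi$ and $p(\xi)<\mu_\xi$. Let $\mathbb P$ be the set of conditions, $\mathbb P_\xi=\{p\in\mathbb P:\operatorname{dom}p\subseteq\xi\}$, and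
\[
A_p=\{t\in I:e_\xi(t)=p(\xi)\text{ for all }\xi\in\operatorname{dom}p\}.
\]
Conditions $p,q$ are \emph{compatible} if $p\cup q$ is a function, in which case $A_p\cap A_q=A_{p\cup q}$; otherwise $A_p\cap A_q=\emptyset$. An \emph{antichain} is a set of pairwise incompatible conditions. A set of conditions is \emph{dense} if every condition has an extension in it, and \emph{predense} if every condition is compatible with one of its members.

\begin{lemma}\label{lem:cc}
Every antichain of $\mathbb P$ has size less than $\kappa$.
\end{lemma}

\begin{proof}
Recall the $\Delta$-system lemma: if $\kappa$ is regular and uncountable, any $\kappa$ finite sets include $\kappa$ sets whose pairwise intersections all equal one set $d$, the root. Let $\kappa$ conditions be given. A finite $d\subseteq\chi$ is the domain of only $\prod_{\xi\in d}\mu_\xi<\kappa$ conditions, so $\kappa$ different domains occur, and we find $\kappa$ of the conditions whose domains form a $\Delta$-system with root $d$. They have fewer than $\kappa$ possible restrictions to $d$, so two of them agree on $d$, and these two are compatible.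
\end{proof}

\subsection{The filter $\mathcal F$}

Given a filter $\mathcal F$ on $I$, call $B\subseteq I$ \emph{null} if $I\setminus B\in\mathcal F$ and \emph{positive} otherwise.

\begin{proposition}\label{prop:filter}
There is a filter $\mathcal F$ on $I$ with the following properties.
\begin{itemize}
\item[(F1)] There are $X_\alpha\in\mathcal F$ $(\alpha<\lambda)$ such that each $t$ lies in only finitely many $X_\alpha$.
\item[(F2)] Every set $A_p$ is positive.
\item[(F3)] For every positive $B\subseteq I$ there is $q\in\mathbb P$ with $A_q\setminus B$ null.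
\item[(F4)] $\mathcal F$ is $\lambda^+$-good.
\end{itemize}
\end{proposition}

\begin{proof}
For a finite partial function $r$ from $\chi$ to $[\lambda]^{<\omega}$ let $H_r=\{t:h_\eta(t)=r(\eta)\text{ for all }\eta\in\operatorname{dom}r\}$. We build increasing filters $\mathcal F_\xi$ and decreasing sets $J_\xi\subseteq\chi$ $(\xi\le\chi)$. The set $J_\xi$ indexes the functions $h_\eta$ not yet spent, and the inductive hypothesis says that these and all the $e_\eta$ remain independent modulo $\mathcal F_\xi$:
\begin{itemize}
\item[$(*)_\xi$] $A_p\cap H_r\cap Y\ne\emptyset$ for all $p\in\mathbb P$, $Y\in\mathcal F_\xi$, and $r$ with $\operatorname{dom}r\subseteq J_\xi$.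
\end{itemize}
At limits we take the union of the filters and the intersection of the sets $J_\xi$; then $(*)$ persists, since each triple $p,r,Y$ is already admissible at an earlier stage. Each step removes finitely many elements from $J_\xi$, so $|\chi\setminus J_\xi|\le|\xi|+\aleph_0$ and $J_\xi\ne\emptyset$ for $\xi<\chi$.

Let $\mathcal F_0$ be generated by the sets $X_\alpha=\{t:\alpha\in h_0(t)\}$ and let $J_0=\chi\setminus\{0\}$. For finite $u\subseteq\lambda$ we have $\bigcap_{\alpha\in u}X_\alpha\supseteq\{h_0=u\}$, so $(*)_0$ follows from joint independence. List, each cofinally often in a list of length $\chi$, all sets $B\subseteq I$ and all monotone maps $\pi:[\lambda]^{<\omega}\to\mathcal P(I)$; there are $\chi^\lambda=\chi$ of these tasks. At step $\xi$ we treat the $\xi$-th task.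

\emph{A set $B$.} Suppose first that $A_q\cap H_r\cap Y\subseteq B$ for some $q$, some $Y\in\mathcal F_\xi$ and some $r$ with $\operatorname{dom}r\subseteq J_\xi$. Let $\mathcal F_{\xi+1}$ be generated by $\mathcal F_\xi$ and $H_r$, and let $J_{\xi+1}=J_\xi\setminus\operatorname{dom}r$. For $r'$ with domain in $J_{\xi+1}$ we have $H_{r'}\cap H_r=H_{r\cup r'}$, so $(*)_{\xi+1}$ follows from $(*)_\xi$. Now $A_q\setminus B$ is disjoint from $H_r\cap Y\in\mathcal F_{\xi+1}$. If there are no such $q,r,Y$, let $\mathcal F_{\xi+1}$ be generated by $\mathcal F_\xi$ and $I\setminus B$, and $J_{\xi+1}=J_\xi$; the case assumption says that every $A_q\cap H_r\cap Y$ meets $I\setminus B$, which is $(*)_{\xi+1}$.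

\emph{A map $\pi$.} If $\operatorname{ran}\pi\not\subseteq\mathcal F_\xi$, do nothing. Otherwise pick $\eta\in J_\xi$, let $J_{\xi+1}=J_\xi\setminus\{\eta\}$, put
\[
\sigma(u)=\{t:u\subseteq h_\eta(t)\text{ and }t\in\pi(h_\eta(t))\},
\]
and let $\mathcal F_{\xi+1}$ be generated by $\mathcal F_\xi$ and all the sets $\sigma(u)$. Monotonicity of $\pi$ gives $\sigma(u)\subseteq\pi(u)$, and $\sigma(u)\cap\sigma(v)=\sigma(u\cup v)$ because $u\cup v\subseteq h_\eta(t)$ if and only if $u,v\subseteq h_\eta(t)$. So every member of $\mathcal F_{\xi+1}$ contains a set $Y\cap\sigma(u)$ with $Y\in\mathcal F_\xi$, and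
\[
A_p\cap H_r\cap Y\cap\sigma(u)\supseteq A_p\cap H_{r\cup\{(\eta,u)\}}\cap(Y\cap\pi(u))\ne\emptyset
\]
by $(*)_\xi$.

Let $\mathcal F=\mathcal F_\chi$. (F1) holds because $h_0(t)$ is finite, and (F2) is $(*)_\chi$ with $r=\emptyset$. When a set $B$ was treated, either some $A_q\setminus B$ became null or $B$ did, which gives (F3). If $\pi$ is monotone with values in $\mathcal F$, then $\operatorname{ran}\pi\subseteq\mathcal F_\xi$ for some $\xi<\chi$ since $\operatorname{cf}\chi>\lambda$, and the task $\pi$ recurs after stage $\xi$; this gives (F4).
\end{proof}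

Fix $\mathcal F$ and the sets $X_\alpha$. We write $q\Vdash B$, and say that $q$ \emph{forces} $B$, if $A_q\setminus B$ is null; this is only a notation, and no forcing extension is involved. The following rules are immediate and will be used silently: $q$ forces $A_q$ and every member of $\mathcal F$; extensions of $q$ force whatever $q$ forces; if $q$ forces $B$ and $B'$, it forces $B\cap B'$ and every superset of $B$; and by (F2) a forced set is positive, in particular nonempty. We say that $q$ \emph{decides} $B$ if $q\Vdash B$ or $q\Vdash I\setminus B$.

\begin{lemma}\label{lem:dense}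
\begin{itemize}
\item[(a)] If $B\cap A_p$ is positive, some $q\supseteq p$ forces $B$. Hence for all $B$ and $p$ some $q\supseteq p$ decides $B$.
\item[(b)] If $P$ is predense and $B\cap A_q$ is null for all $q\in P$, then $B$ is null.
\item[(c)] Let $p_0\in\mathbb P$, and let $\mathcal E$ be a set of conditions such that every $p\supseteq p_0$ has an extension in $\mathcal E$. There is an antichain $P\subseteq\mathcal E$ with $|P|<\kappa$ such that every $p\supseteq p_0$ is compatible with a member of $P$. In particular, every dense set contains a predense antichain of size less than $\kappa$.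
\end{itemize}
\end{lemma}

\begin{proof}
(a) By (F3) some $q'$ forces $B\cap A_p$. Then $q'$ forces $A_{q'}\cap A_p$, so this set is nonempty and $q'$ is compatible with $p$; take $q=q'\cup p$. If $B\cap A_p$ is null, $p$ itself forces $I\setminus B$.

(b) Otherwise some $r$ forces $B$. Take $q\in P$ compatible with $r$. Then $r\cup q$ forces the null set $B\cap A_q$, which is impossible.

(c) Let $P$ be a maximal antichain among subsets of $\mathcal E$; $|P|<\kappa$ by Lemma~\ref{lem:cc}. If $p\supseteq p_0$ were incompatible with all members of $P$, so would be an extension $q\in\mathcal E$ of $p$, and $P\cup\{q\}$ would be a larger antichain.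
\end{proof}

Dense sets are predense, so (b) says that nullity can be checked on a dense set of conditions. The next lemma replaces the measure of Section~\ref{sub:aleph1}; it uses both the chain condition and the regularity of $\kappa$.

\begin{lemma}\label{lem:many}
Let $R_\alpha$ $(\alpha<\kappa)$ be positive sets. There is a condition $p$ such that for every $q\supseteq p$, the set $A_q\cap R_\alpha$ is positive for unboundedly many $\alpha<\kappa$. Every extension of $p$ has the same property.
\end{lemma}

\begin{proof}
Let $\mathcal E$ be the set of $q$ for which there is $\delta_q<\kappa$ with $A_q\cap R_\alpha$ null for all $\alpha\in[\delta_q,\kappa)$. We need a $p$ with no extension in $\mathcal E$. If there is none, $\mathcal E$ is dense and contains a predense $P$ with $|P|<\kappa$. Then $\delta=\sup_{q\in P}\delta_q<\kappa$, and $R_\delta$ is null by Lemma~\ref{lem:dense}(b), a contradiction.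
\end{proof}

\section{Tame functions and the ultrafilter}\label{sec:ultra}

\subsection{Tame functions}

Lemma~\ref{lem:dense}(a) says that every subset of $I$ is decided by a dense set of conditions. For functions with infinitely many values this can fail, and the functions for which it holds carry the whole argument.

\begin{definition}
A condition $q$ \emph{decides} a function $f$ on $I$ if $q\Vdash\{f=v\}$ for some value $v$. The function $f$ is \emph{tame} if the set of conditions deciding it is dense, and \emph{$\xi$-tame} if every $p\in\mathbb P_\xi$ has an extension in $\mathbb P_\xi$ deciding $f$.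
\end{definition}

Constant functions are $0$-tame, and $e_\xi$ is $(\xi+1)$-tame. By Lemma~\ref{lem:dense}(a), $f$ is tame if and only if every positive set meets some fiber $\{f=v\}$ in a positive set; this is the property of $s$ that the measure argument of Section~\ref{sub:aleph1} used first.

\begin{example}\label{ex:n}
Let $\mathbf n(t)$ be the number of $\alpha<\lambda$ with $t\in X_\alpha$. The set $\{\mathbf n\le i\}$ is disjoint from $X_0\cap\dots\cap X_i\in\mathcal F$, so it is null. No condition decides $\mathbf n$, although $\mathbf n$ takes values in $\omega$. Moreover, $\{\mathbf n\le g\}$ is null for each tame $g:I\to\omega$, by Lemma~\ref{lem:dense}(b) applied to the conditions deciding $g$.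
\end{example}

\begin{lemma}\label{lem:tame}
\begin{itemize}
\item[(T1)] A $\xi$-tame function is tame and $\xi'$-tame for all $\xi'>\xi$. A tame function is $\xi$-tame for some $\xi<\chi$.
\item[(T2)] If $f$ is tame, there is a set $R$ of values of $f$ with $|R|<\kappa$ and $f^{-1}(R)\in\mathcal F$.
\item[(T3)] If $f_1,\dots,f_n$ are tame and $G$ is any function defined on the values of $(f_1,\dots,f_n)$, then $t\mapsto G(f_1(t),\dots,f_n(t))$ is tame. The same holds for $\xi$-tame functions.
\item[(T4)] If $P$ is predense and $g$ is constant on $A_q$ for each $q\in P$, then $g$ is tame.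
\end{itemize}
\end{lemma}

\begin{proof}
(T1) Let $f$ be $\xi$-tame and $p\in\mathbb P$. Extend $p{\upharpoonright}\xi$ to $q\in\mathbb P_\xi$ deciding $f$. Then $q\cup p$ is a condition, it decides $f$, and it lies in $\mathbb P_{\xi'}$ if $p$ does. Conversely, let $f$ be tame and let $P$ be a predense set of fewer than $\kappa$ conditions deciding $f$. As $\kappa\le\lambda<\operatorname{cf}\chi$, we have $P\subseteq\mathbb P_\xi$ for some $\xi<\chi$. Each $p\in\mathbb P_\xi$ is compatible with some $q\in P$, and $p\cup q\in\mathbb P_\xi$ decides $f$.

(T2) With the same $P$, let $R$ be the set of values decided by members of $P$, and apply Lemma~\ref{lem:dense}(b) to $I\setminus f^{-1}(R)$.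

(T3) Extend a given condition $n$ times to force $\{f_1=v_1\},\dots,\{f_n=v_n\}$. The intersection of these sets is contained in a fiber of the composite function.

(T4) Any $p$ is compatible with some $q\in P$, and $g$ is constant on $A_{p\cup q}$.
\end{proof}

Let $\mathfrak B_\xi$ be the family of all $B\subseteq I$ whose indicator function is $\xi$-tame, that is, such that every $p\in\mathbb P_\xi$ has an extension in $\mathbb P_\xi$ deciding $B$. These are the sets that do not depend, modulo $\mathcal F$, on the functions $e_\eta$ with $\eta\ge\xi$.

\begin{lemma}\label{lem:alg}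
\begin{itemize}
\item[(a)] The $\mathfrak B_\xi$ $(\xi<\chi)$ are increasing Boolean subalgebras of $\mathcal P(I)$ containing $\mathcal F$, and their union is $\mathcal P(I)$.
\item[(b)] A positive set $B\in\mathfrak B_\xi$ is forced by some $q\in\mathbb P_\xi$.
\item[(c)] Let $s:I\to\mu$ be $\xi$-tame and let $S:I\to\mathcal P(\mu)$ be such that $\{i\in S\}=\{t:i\in S(t)\}$ lies in $\mathfrak B_\xi$ for every $i<\mu$. Then $\{s\in S\}=\{t:s(t)\in S(t)\}$ lies in $\mathfrak B_\xi$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The families increase by (T1) and are Boolean algebras by (T3). Members of $\mathcal F$ are forced by every condition. Every indicator function is tame by Lemma~\ref{lem:dense}(a), hence $\xi$-tame for some $\xi<\chi$ by (T1).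

(b) Let $r\Vdash B$, and let $q\in\mathbb P_\xi$ extend $r{\upharpoonright}\xi$ and decide $B$. The condition $q\cup r$ forces $B$, so $q$ cannot force $I\setminus B$; hence $q\Vdash B$.

(c) Within $\mathbb P_\xi$, extend a given condition to force $\{s=i\}$ for some $i$, and then to decide $\{i\in S\}$. The result decides $\{s\in S\}$.
\end{proof}

\subsection{Construction of $\mathcal D$}

We choose ultrafilters $\mathcal U_\xi$ of the Boolean algebras $\mathfrak B_\xi$, increasing with $\xi<\chi$, using that a subfamily of a Boolean algebra with the finite intersection property extends to an ultrafilter. Let $\mathcal U_0$ be any ultrafilter of $\mathfrak B_0$ extending $\mathcal F$; then all members of all $\mathcal U_\xi$ are positive. At a limit $\xi$ let $\mathcal U_\xi$ be any ultrafilter of $\mathfrak B_\xi$ extending $\bigcup_{\eta<\xi}\mathcal U_\eta$. Since $\mathcal U_\xi$ lives on $\mathfrak B_\xi$, the function $e_\xi$ is still free at stage $\xi$ in the sense of Section~\ref{sub:aleph1}, and we use it on the $\xi$-th problem. Call this problem \emph{ready} if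
\begin{itemize}
\item[(i)] $\{i\in S\}\in\mathfrak B_\xi$ for all $S\in\mathcal S_\xi$ and $i<\mu_\xi$, and
\item[(ii)] for each finite nonempty $\mathcal S'\subseteq\mathcal S_\xi$ there is a $\xi$-tame $s:I\to\mu_\xi$ with $\bigcap_{S\in\mathcal S'}\{s\in S\}\in\mathcal U_\xi$.
\end{itemize}
If the problem is not ready, let $\mathcal U_{\xi+1}$ be any extension of $\mathcal U_\xi$. If it is ready, let $\mathcal U_{\xi+1}$ extend $\mathcal U_\xi\cup\{\{e_\xi\in S\}:S\in\mathcal S_\xi\}$. These sets lie in $\mathfrak B_{\xi+1}$ by (i) and Lemma~\ref{lem:alg}(c). To check the finite intersection property, let $B\in\mathcal U_\xi$, let $\mathcal S'\subseteq\mathcal S_\xi$ be finite and nonempty, and take $s$ as in (ii). The set $B'=B\cap\bigcap_{S\in\mathcal S'}\{s\in S\}$ is in $\mathcal U_\xi$, so it is positive and some condition in $\mathbb P_\xi$ forces it. As $s$ is $\xi$-tame, we can extend this condition to $q\in\mathbb P_\xi$ forcing $B'\cap\{s=i\}$ for some $i<\mu_\xi$. Since $\xi\notin\operatorname{dom}q$, the set $q\cup\{(\xi,i)\}$ is a condition. It forces $B'\cap\{s=i\}\cap\{e_\xi=i\}$, which is contained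 in $B\cap\bigcap_{S\in\mathcal S'}\{e_\xi\in S\}$. So the latter set is nonempty.

Let $\mathcal D=\bigcup_{\xi<\chi}\mathcal U_\xi$. By Lemma~\ref{lem:alg}(a) it is an ultrafilter on $I$. It contains $\mathcal F$, so it is regular by (F1), its members are positive, and null sets are not in $\mathcal D$. From now on ``a.e.'' refers to this $\mathcal D$, while ``null'', ``positive'' and $\Vdash$ refer to $\mathcal F$.

\begin{proposition}[Compactness]\label{prop:compact}
Let $(\mu,\mathcal S)$ be a problem such that for each finite nonempty $\mathcal S'\subseteq\mathcal S$ there is a \emph{tame} $s_{\mathcal S'}:I\to\mu$ with $s_{\mathcal S'}(t)\in\bigcap_{S\in\mathcal S'}S(t)$ a.e. Then there is a tame $s:I\to\mu$ with $s(t)\in S(t)$ a.e.\ for every $S\in\mathcal S$.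
\end{proposition}

\begin{proof}
There are at most $\lambda$ sets $\{i\in S\}$, at most $\lambda$ functions $s_{\mathcal S'}$, and at most $\lambda$ sets $\bigcap_{S\in\mathcal S'}\{s_{\mathcal S'}\in S\}\in\mathcal D$. Since $\operatorname{cf}\chi>\lambda$, for all large $\xi<\chi$ the sets of the first kind are in $\mathfrak B_\xi$, the functions are $\xi$-tame, and the sets of the last kind are in $\mathcal U_\xi$. Choose such a $\xi$ with $(\mu_\xi,\mathcal S_\xi)=(\mu,\mathcal S)$. The problem is ready at $\xi$, and $s=e_\xi$ works.
\end{proof}

\subsection{Cuts with a short side, and the failure of goodness}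

For use in Section~\ref{sec:sym} we treat $(\omega,<)$ and its reverse together.

\begin{corollary}\label{cor:short}
Let $L$ be $(\omega,<)$ or its reverse. If $L^I/\mathcal D$ has a $(\theta_1,\theta_2)$-cut with $\theta_1,\theta_2\le\lambda$, then $\theta_1,\theta_2\ge\kappa$.
\end{corollary}

\begin{proof}
Reversing $L$ reverses the ultrapower and exchanges $\theta_1$ and $\theta_2$, so it suffices to prove $\theta_1\ge\kappa$. Let $[f_\alpha]$ $(\alpha<\theta_1)$ and $[g_\beta]$ $(\beta<\theta_2)$ form the cut, and suppose $\theta_1<\kappa$. Consider the problem with $\mu=\theta_1$ and $S_{\alpha\beta}(t)=\{\gamma<\theta_1:f_\alpha(t)<f_\gamma(t)<g_\beta(t)\}$. Finitely many $S_{\alpha\beta}$ are solved by the constant function with value one more than the largest $\alpha$, which is tame. Proposition~\ref{prop:compact} gives $s:I\to\theta_1$ such that $[t\mapsto f_{s(t)}(t)]$ fills the cut, a contradiction.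
\end{proof}

\begin{lemma}\label{lem:s}
There is a tame $s:I\to\omega$ with $\{s\ge n\}\in\mathcal D$ for all $n<\omega$.
\end{lemma}

\begin{proof}
As $\omega<\kappa$, Proposition~\ref{prop:compact} applies to $\mu=\omega$ and the constant functions $S_n(t)=\omega\setminus n$; finitely many of them are solved by a constant.
\end{proof}

\begin{proposition}\label{prop:notgood}
$\mathcal D$ is not $\lambda^+$-good. Hence $\mathcal C(\mathcal D)\ne\emptyset$.
\end{proposition}

\begin{proof}
Take $s$ from Lemma~\ref{lem:s}. The map $\pi(u)=\{t:|u|\le s(t)\}$ from $[\lambda]^{<\omega}$ to $\mathcal D$ is monotone. Suppose that $\sigma:[\lambda]^{<\omega}\to\mathcal D$ is a multiplicative refinement, and put $R_\alpha=\sigma(\{\alpha\})$ for $\alpha<\kappa$; here we use $\kappa\le\lambda$. If $u\subseteq\kappa$ is finite and nonempty and $t\in\bigcap_{\alpha\in u}R_\alpha=\sigma(u)\subseteq\pi(u)$, then $|u|\le s(t)$.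

The $R_\alpha$ are positive. Take $p$ from Lemma~\ref{lem:many} and, by tameness of $s$, let $q_0\supseteq p$ force $\{s=n\}$ for some $n$. Put $\alpha_0=0$. Given $q_k\supseteq q_0$ and $\alpha_k$, there is $\alpha_{k+1}\in(\alpha_k,\kappa)$ with $A_{q_k}\cap R_{\alpha_{k+1}}$ positive, and by Lemma~\ref{lem:dense}(a) some $q_{k+1}\supseteq q_k$ forces $R_{\alpha_{k+1}}$. Then $q_{n+1}$ forces $\{s=n\}\cap R_{\alpha_1}\cap\dots\cap R_{\alpha_{n+1}}$, and a point $t$ of this set gives $n+1\le s(t)=n$, a contradiction. The last claim is Theorem~\ref{thm:known}.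
\end{proof}

If $\kappa=\lambda$, Corollary~\ref{cor:short} and Proposition~\ref{prop:notgood} already give $\mathcal C(\mathcal D)=\{(\lambda,\lambda)\}$, and (F4) has not been used.

\begin{remark}
Tameness cannot be dropped from either proposition. A cut counted in $\mathcal C(\mathcal D)$ is a problem with $\mu=\omega$, namely $S_{\alpha\beta}(t)=\{i<\omega:f_\alpha(t)<i<g_\beta(t)\}$; its finite parts are solved by functions $f_\gamma$, and it has no solution. So Proposition~\ref{prop:compact} fails for finite solutions that are not tame. In Proposition~\ref{prop:notgood}, replace $s$ by the function $\mathbf n$ of Example~\ref{ex:n}: the map $u\mapsto\{|u|\le\mathbf n\}$ has the multiplicative refinement $u\mapsto\bigcap_{\alpha\in u}X_\alpha$.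
\end{remark}

\section{Tame functions into ordinals}\label{sec:ordinals}

For a nonempty set $C$ of ordinals let
\[
C^*=\{[g]:g:I\to C\text{ is tame}\},
\]
where $[g]$ is the class of $g$ modulo $\mathcal D$ (among functions into some ordinal containing all sets under discussion), ordered by $<$ a.e. If $C\subseteq C'$, then $C^*\subseteq C'^*$. We represent elements of $C^*$ by tame functions into $C$. The key structural fact is that $C^*$ is a union of small pieces:
\begin{equation}\label{eq:small}
C^*=\bigcup\{R^*:\emptyset\ne R\subseteq C,\ |R|<\kappa\}.
\end{equation}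
Indeed, given a tame $g:I\to C$, take $R\subseteq C$ from (T2) and any $G:C\to R$ that is the identity on $R$; then $G\circ g$ is tame by (T3) and equals $g$ on $g^{-1}(R)\in\mathcal F\subseteq\mathcal D$. Each small piece is within reach of Proposition~\ref{prop:compact}.

For a nonempty linear order $\Lambda$ without maximum, $\operatorname{cf}(\Lambda)$ is the least size of a cofinal subset; it is an infinite regular cardinal, every cofinal subset of $\Lambda$ contains a strictly increasing cofinal sequence of length $\operatorname{cf}(\Lambda)$, and if some strictly increasing cofinal sequence has regular length $\theta$, then $\operatorname{cf}(\Lambda)=\theta$. The coinitiality $\operatorname{coinit}(T)$ of an order without minimum is the cofinality of its reverse. Asymmetry of a cut will always be exploited through part (a) of the next lemma.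

\begin{lemma}\label{lem:reg}
\begin{itemize}
\item[(a)] If $\theta\ne\theta'$ are infinite regular cardinals and $\varphi:\theta'\to\theta$, there is $\gamma<\theta$ with $\varphi(\delta)\le\gamma$ for unboundedly many $\delta<\theta'$.
\item[(b)] If $\theta$ is infinite regular and $\langle z_\beta:\beta<\theta\rangle$ is a nonincreasing sequence in a linear order that is not eventually constant, it has a strictly decreasing subsequence indexed by an unbounded subset of $\theta$, which has order type $\theta$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $\theta'<\theta$, let $\gamma$ be the supremum of the range of $\varphi$. If $\theta'>\theta$, some value is taken $\theta'$ times. (b) Choose indices $\beta_\zeta$ by recursion on $\zeta<\theta$. The earlier indices are bounded by some $\beta<\theta$, and some $\beta_\zeta>\beta$ has $z_{\beta_\zeta}<z_\beta$.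
\end{proof}

\subsection{Least elements}

In the full ultrapower $\nu^I/\mathcal D$ of an ordinal $\nu$, a family of nonempty sets $O(t)\subseteq\nu$ has the least selector $t\mapsto\min O(t)$. This selector need not be tame, and there may be no tame selector at all: take $O(t)=\omega\setminus\mathbf n(t)$ in Example~\ref{ex:n}. Nevertheless the tame selectors have a least element whenever they exist, and when they do not exist the reason is visible modulo $\mathcal F$.

\begin{lemma}\label{lem:least}
Let $\nu>0$ be an ordinal, let $O:I\to\mathcal P(\nu)$ be any function, and let $O^\circ=\{[h]\in\nu^*:h(t)\in O(t)\text{ a.e.}\}$.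
\begin{itemize}
\item[(a)] If $O^\circ\ne\emptyset$, then $O^\circ$ has a least element.
\item[(b)] If $O^\circ=\emptyset$, there is $E\in\mathcal D$ such that $E\cap\{i\in O\}$ is null for every $i<\nu$.
\end{itemize}
\end{lemma}

\begin{proof}
We take the minimum over conditions instead of over points. Say that $q$ has \emph{type 1} if there is $i_q<\nu$ such that $q\Vdash\{i_q\in O\}$ and $A_q\cap\{i\in O\}$ is null for all $i<i_q$, and \emph{type 2} if $A_q\cap\{i\in O\}$ is null for all $i<\nu$. The two types exclude each other, and $i_q$ is unique. The conditions of type 1 or 2 are dense: if $p$ is not of type 2, take the least $i$ with $A_p\cap\{i\in O\}$ positive and an extension of $p$ forcing $\{i\in O\}$. Let $P$ be a predense antichain of such conditions, and let $Q$ be the union of the sets $A_q$ with $q\in P$ of type 1. The sets $A_q$ $(q\in P)$ are pairwise disjoint, so we may define $g=i_q$ on $A_q$ for $q\in P$ of type 1 and $g=0$ outside $Q$. By (T4), $g$ is tame. The set $Q\setminus\{g\in O\}$ meets $A_q$ in the null set $A_q\setminus\{i_q\in O\}$ for $q\in P$ of type 1 and misses $A_q$ for $q\in P$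 of type 2, so it is null by Lemma~\ref{lem:dense}(b).

Let $h:I\to\nu$ be tame. We claim that $\{h\in O\}\setminus Q$ and $\{h\in O\}\cap\{h<g\}$ are null. The conditions $q$ that extend some $q_0\in P$ and force $\{h=i\}$ for some $i$ are dense, so it suffices to check nullity on each such $A_q$, where $\{h\in O\}$ agrees with $\{i\in O\}$ up to a null set. If $q_0$ has type 2, then $A_q\cap\{i\in O\}$ is null, and both sets are null on $A_q$. If $q_0$ has type 1, then $A_q\subseteq Q$, which handles the first set; and $g=i_{q_0}$ on $A_q$, so either $i\ge i_{q_0}$ and $\{h<g\}$ is null on $A_q$, or $i<i_{q_0}$ and $\{i\in O\}$ is null on $A_q$.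

If $[h]\in O^\circ$, the claim gives $Q\in\mathcal D$ and $[h]\ge[g]$, and $Q\in\mathcal D$ gives $[g]\in O^\circ$. This proves (a). If $O^\circ=\emptyset$, then $[g]\notin O^\circ$, so $Q\notin\mathcal D$; let $E=I\setminus Q$ and apply the claim to the constant functions $h=i$.
\end{proof}

\subsection{Cuts of $\nu^*$}

\begin{proposition}\label{prop:ordcut}
Let $\nu>0$ be an ordinal and let $\nu^*$ be the disjoint union of $\Lambda$ and $T$, with every element of $\Lambda$ below every element of $T$. Suppose that $\Lambda$ is nonempty without maximum, $T$ is nonempty without minimum, and $\operatorname{cf}(\Lambda),\operatorname{coinit}(T)\le\lambda$. Then $\operatorname{cf}(\Lambda)=\operatorname{coinit}(T)=\kappa$.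
\end{proposition}

The idea is that, by compactness, no small piece $C^*$ can approach the cut from both sides. Because $C$ is well ordered, this forces $C^*\cap T$ to have a least element, and we then descend through $T$ along a chain of $\kappa$ small pieces.

\begin{proof}
For nonempty $C\subseteq\nu$ and an ordinal $\zeta$, let $\lceil\zeta\rceil_C$ be the least element of $C$ that is $\ge\zeta$, or $\min C$ if there is none. If $g$ is tame, so is $\lceil g\rceil_C$, by (T3).

\emph{Step 1. If $C\subseteq\nu$, $C^*\cap T\ne\emptyset$, and $C^*\cap T$ has no least element, then $C^*\cap T$ is coinitial in $T$ and $C^*\cap\Lambda$ is cofinal in $\Lambda$.} Fix $[c_0]\in C^*\cap T$. If $\tau=[g]\in\nu^*$ and $\tau\le[c_0]$, then a.e.\ some element of $C$ is $\ge g(t)$, namely $c_0(t)$, so $[\lceil g\rceil_C]$ is the least element of $\{c\in C^*:c\ge\tau\}$. Let $\tau\in T$; we may assume $\tau\le[c_0]$. The least element $c'$ of $C^*$ with $c'\ge\tau$ lies in $T$, so there is $c\in C^*\cap T$ with $c<c'$, and then $c<\tau$. Now let $l\in\Lambda$, so $l<[c_0]$. If no element of $C^*\cap\Lambda$ were $\ge l$, then $\{c\in C^*:c\ge l\}$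 would equal $C^*\cap T$ and have a least element.

\emph{Step 2. If $C\subseteq\nu$, $|C|<\kappa$, and $C^*\cap T\ne\emptyset$, then $C^*\cap T$ has a least element.} Suppose not, so Step 1 applies. Write $C=\{c_i:i<\mu\}$, repetitions allowed, with $\mu<\kappa$ an infinite cardinal. Let $[p_\gamma]$ $(\gamma<\operatorname{cf}\Lambda)$ be increasing and cofinal in $\Lambda$, let $[q_\delta]$ $(\delta<\operatorname{coinit}T)$ be decreasing and coinitial in $T$, and put
\[
S_{\gamma\delta}(t)=\{i<\mu:p_\gamma(t)<c_i<q_\delta(t)\}.
\]
There are at most $\lambda$ of these functions, by the hypothesis on the two cardinals, so they form a problem. Given finitely many, with largest first index $\gamma$, there is $[g]\in C^*\cap\Lambda$ above $[p_\gamma]$, because $\Lambda$ has no maximum and $C^*\cap\Lambda$ is cofinal; and $[g]$ is below every $[q_\delta]$. The function $t\mapsto\min\{i:c_i=g(t)\}$ is tame by (T3) and solves the given finite part. Proposition~\ref{prop:compact} yields a tame $s:I\to\mu$ with $[p_\gamma]<[t\mapsto c_{s(t)}]<[q_\delta]$ for all $\gamma,\delta$. This element of $\nu^*$ lies in neither $\Lambda$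 nor $T$, a contradiction.

\emph{Step 3. $\operatorname{coinit}(T)=\kappa$.} We define increasing sets $C_\zeta\subseteq\nu$ of size less than $\kappa$ for $\zeta<\kappa$. By \eqref{eq:small} choose $C_0$ with $C_0^*\cap T\ne\emptyset$. Given $C_\zeta$, let $m_\zeta=\min(C_\zeta^*\cap T)$ by Step 2, pick $z_\zeta\in T$ with $z_\zeta<m_\zeta$, and let $C_{\zeta+1}=C_\zeta\cup R$, where $R\subseteq\nu$, $|R|<\kappa$ and $z_\zeta\in R^*$. Take unions at limits; the size stays below $\kappa$ by regularity. Let $C=\bigcup_{\zeta<\kappa}C_\zeta$. A subset of $C$ of size less than $\kappa$ is contained in some $C_\zeta$, so $C^*=\bigcup_{\zeta<\kappa}C_\zeta^*$ by \eqref{eq:small}. Every element of $C_\zeta^*\cap T$ is $\ge m_\zeta>z_\zeta\in C^*\cap T$. Hence $C^*\cap T$ has no least element, Step 1 applies to $C$, and the $z_\zeta$ are coinitial in $C^*\cap T$ and so in $T$. For $\zeta<\zeta'$ we have $z_\zeta\in C_{\zeta'}^*\cap T$, so $z_{\zeta'}<m_{\zeta'}\le z_\zeta$. Thus $\langle z_\zeta:\zeta<\kappa\rangle$ is strictly decreasing and coinitial in $T$.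

\emph{Step 4. $\operatorname{cf}(\Lambda)=\kappa$.} Suppose not. By Step 1 there is an increasing sequence in $C^*\cap\Lambda$ of length $\operatorname{cf}(\Lambda)$ that is cofinal in $\Lambda$. Map each index to some $\zeta<\kappa$ such that the term lies in $C_\zeta^*$. Lemma~\ref{lem:reg}(a) gives one $\zeta$ such that $C_\zeta^*$ contains unboundedly many terms, so $C_\zeta^*\cap\Lambda$ is cofinal in $\Lambda$. We show that the supremum of the part of $C_\zeta$ below $m_\zeta$ has no place to be. Let $m_\zeta=[m]$ with $m:I\to C_\zeta$ tame, and let $o(t)=\sup\{c\in C_\zeta:c<m(t)\}$, with $\sup\emptyset=0$. Then $o$ is tame by (T3) and $o\le m$, so $[o]\in\nu^*$. Every $l\in C_\zeta^*\cap\Lambda$ is below $m_\zeta$, hence $l\le[o]$. So $[o]$ is an upper bound of $\Lambda$, and $[o]\in T$ because $\Lambda$ has no maximum. Pick $[g]\in T$ with $[g]<[o]$. For almost every $t$ there is $c\in C_\zeta$ with $g(t)<c<m(t)$, and then $g(t)<\lceil g(t)+1\rceil_{C_\zeta}\le c<m(t)$. So $[\lceil g+1\rceil_{C_\zeta}]$ is an element of $C_\zeta^*\cap T$ below $m_\zeta$, a contradiction.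
\end{proof}

\begin{remark}
The bound $\lambda$ on the two cardinals is needed. In $\omega^*$ let $\Lambda$ be the set of classes of constant functions and $T$ its complement, which lies above $\Lambda$. Then $T$ contains the class of $s$ from Lemma~\ref{lem:s}, and $T$ has no minimum since $[g]\in T$ implies $[\max(g,1)-1]\in T$. Here $\operatorname{cf}(\Lambda)=\aleph_0\ne\kappa$, so the proposition shows that $\operatorname{coinit}(T)>\lambda$.
\end{remark}

\section{Asymmetric cuts do not occur}\label{sec:sym}

\begin{proposition}\label{prop:sym}
If $(\theta_1,\theta_2)\in\mathcal C(\mathcal D)$, then $\theta_1=\theta_2$.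
\end{proposition}

The points of a cut are classes of arbitrary functions, over which tameness gives no control. What can be made tame is the choice of an \emph{index}, as in Corollary~\ref{cor:short}. So we list the functions defining the cut in a sequence of length $\lambda$, regard tame indices as times, and ask from which time on the points listed so far come arbitrarily close to the cut. The early and late times will form a cut of $(\lambda+1)^*$ with the same two cardinals.

\subsection{Times}

Let $L$ be $(\omega,<)$ or its reverse, write $<$ for the order of $L$ and of $N=L^I/\mathcal D$, and let $a_\alpha=[f_\alpha]$ $(\alpha<\theta_1)$, $b_\beta=[g_\beta]$ $(\beta<\theta_2)$ be a cut of $N$ with $\theta_1,\theta_2\le\lambda$. Put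
\[
N^-=\{y\in N:y<a_\alpha\text{ for some }\alpha\},\qquad N^+=\{y\in N:y>b_\beta\text{ for some }\beta\}.
\]
Every element of $N^-$ is below every element of $N^+$. An element $y$ outside $N^-\cup N^+$ would satisfy $a_\alpha<a_{\alpha+1}\le y\le b_{\beta+1}<b_\beta$ for all $\alpha,\beta$, so $N=N^-\cup N^+$. The $a_\alpha$ lie in $N^-$ and are cofinal in it; the $b_\beta$ lie in $N^+$ and are coinitial in it.

Fix a list $\langle x_i:i<\lambda\rangle$, repetitions allowed, of all the functions $f_\alpha$ and $g_\beta$. The elements of $(\lambda+1)^*$ are called \emph{times}. The class $\bar\lambda$ of the constant function $\lambda$ is the last time, and the times before it form $\lambda^*$: if $[h]<\bar\lambda$, change the value $\lambda$ of $h$ to $0$, which preserves tameness by (T3). For $\tau=[h]\in\lambda^*$ let $x_\tau=[t\mapsto x_{h(t)}(t)]\in N$; this depends only on $\tau$. For any time $\tau$ let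
\[
W_\tau=\{x_{\tau'}:\tau'<\tau\},
\]
the set of points listed before $\tau$. It increases with $\tau$, and $W_{\bar\lambda}$ contains all $a_\alpha$ and $b_\beta$, listed at constant times.

Let $y=[f]<z=[g]$ in $N$, and suppose the open interval $(y,z)$ contains a point of $W_{\bar\lambda}$. For $O(t)=\{i<\lambda:f(t)<x_i(t)<g(t)\}$ we have $O^\circ=\{\tau\in\lambda^*:y<x_\tau<z\}$, so by Lemma~\ref{lem:least}(a) there is a \emph{first entry time} $\epsilon(y,z)\in\lambda^*$, the least $\tau$ with $x_\tau\in(y,z)$. A smaller interval has a later or equal first entry time, and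
\begin{equation}\label{eq:entry}
W_\tau\cap(y,z)\ne\emptyset\quad\text{if and only if}\quad\epsilon(y,z)<\tau .
\end{equation}

\emph{Reversal.} Replace $L$ by its reverse and keep the list $\langle x_i\rangle$. The sequences $\langle b_\beta\rangle$, $\langle a_\alpha\rangle$ form a $(\theta_2,\theta_1)$-cut of the reversed order, and $N^-$ and $N^+$ change places. The order of times, the sets $W_\tau$, and the intervals between $a_\alpha$ and $b_\beta$ do not change. So each statement proved below has a mirror image that needs no separate proof.

\subsection{The cut is approached from both sides at once}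

With ordinary ordinals as times, one side of an asymmetric cut can be approached long before the other. If $\theta_1=\aleph_1$ and $\theta_2=\lambda=\aleph_2$, all $f_\alpha$ are listed before some $j<\omega_2$, while the at most $\aleph_1$ points $[x_i]$ $(i<j)$ cannot be coinitial in $N^+$. With tame times this does not happen. This is the only place where the goodness of $\mathcal F$ is used.

\begin{lemma}\label{lem:twosided}
For every time $\tau$ the following are equivalent.
\begin{itemize}
\item[(1)] $W_\tau\cap N^-$ is cofinal in $N^-$.
\item[(2)] $W_\tau\cap N^+$ is coinitial in $N^+$.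
\item[(3)] $W_\tau$ meets $(a_\alpha,b_\beta)$ for all $\alpha<\theta_1$, $\beta<\theta_2$.
\end{itemize}
\end{lemma}

\begin{proof}
Statement (3) is unchanged by reversal, while (1) and (2) are exchanged, so it suffices to prove that (1) and (3) are equivalent. If (1) holds, some $w\in W_\tau\cap N^-$ has $w\ge a_{\alpha+1}$, and then $a_\alpha<w<b_\beta$.

Suppose that (1) fails. Then there is $\alpha_0<\theta_1$ such that no point of $W_\tau\cap N^-$ exceeds $a_{\alpha_0}$. We shall find $c:I\to L$ with
\begin{equation}\label{eq:c}
[c]\ge a_\alpha\text{ for all }\alpha<\theta_1,\qquad[c]<w\text{ for all }w\in W_\tau\text{ with }w>a_{\alpha_0}.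
\end{equation}
Then $[c]\notin N^-$, so $[c]>b_\beta$ for some $\beta$, and $W_\tau\cap(a_{\alpha_0},b_\beta)=\emptyset$; thus (3) fails.

There are two difficulties in \eqref{eq:c}: the set $W_\tau$ is not indexed by $\lambda$, and $\mathcal D$ is not good. Both are overcome by working modulo $\mathcal F$. A requirement that holds off a null set for each constant time $i<\lambda$ passes to all tame times by Lemma~\ref{lem:dense}(b), and Lemma~\ref{lem:least}(b) converts the hypothesis, which concerns $\mathcal D$, into a statement about null sets.

Let $\tau=[k]$ with $k:I\to\lambda+1$. For $\alpha<\theta_1$ and $i<\lambda$ let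
\[
P_{\alpha,i}=\{t:i<k(t)\text{ and }f_{\alpha_0}(t)<x_i(t)\le f_\alpha(t)\},\qquad O_\alpha(t)=\{i<\lambda:t\in P_{\alpha,i}\}.
\]
If $\tau'\in O_\alpha^\circ$, then $\tau'<\tau$ and $a_{\alpha_0}<x_{\tau'}\le a_\alpha$, so $x_{\tau'}$ is a point of $W_\tau\cap N^-$ above $a_{\alpha_0}$. Hence $O_\alpha^\circ=\emptyset$, and Lemma~\ref{lem:least}(b) gives $E_\alpha\in\mathcal D$ such that $P_{\alpha,i}\cap E_\alpha$ is null for every $i<\lambda$. For $u\in[\lambda]^{<\omega}$ let
\[
\pi(u)=\bigcap_{j\in u}X_j\ \setminus\ \bigcup\{P_{\alpha,i}\cap E_\alpha:\alpha\in u\cap\theta_1,\ i\in u\},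
\]
with $\pi(\emptyset)=I$; an element of $u$ serves both as a constant time $i$ and, if it is below $\theta_1$, as an index $\alpha$. The map $\pi$ is monotone with values in $\mathcal F$. By (F4) let $\sigma:[\lambda]^{<\omega}\to\mathcal F$ be a multiplicative refinement, and let $w(t)=\{j<\lambda:t\in\sigma(\{j\})\}$. This set is finite, since $\sigma(\{j\})\subseteq X_j$, and if it is nonempty, then $t\in\sigma(w(t))\subseteq\pi(w(t))$. Define, with the maximum taken in $L$,
\[
c(t)=\max\bigl(\{f_{\alpha_0}(t)\}\cup\{f_\alpha(t):\alpha\in w(t)\cap\theta_1,\ t\in E_\alpha\}\bigr).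
\]
On $\sigma(\{\alpha\})\cap E_\alpha\in\mathcal D$ we have $c\ge f_\alpha$, which is the first half of \eqref{eq:c}.

For $i<\lambda$ let $B_i=\{t:i<k(t)\text{ and }f_{\alpha_0}(t)<x_i(t)\le c(t)\}$. We claim that $B_i\cap\sigma(\{i\})=\emptyset$, so that $B_i$ is null. Let $t$ be in the intersection. As $c(t)>f_{\alpha_0}(t)$, we have $c(t)=f_\alpha(t)$ for some $\alpha\in w(t)\cap\theta_1$ with $t\in E_\alpha$, and then $t\in B_i$ says $t\in P_{\alpha,i}$. But $\alpha,i\in w(t)$ and $t\in\pi(w(t))$, so $t\notin P_{\alpha,i}\cap E_\alpha$, a contradiction.

Finally let $\tau'=[h]<\tau$, with $h:I\to\lambda$ tame and $x_{\tau'}>a_{\alpha_0}$. Let $B=\{t:t\in B_{h(t)}\}$. If $q\Vdash\{h=i\}$, then $A_q\cap B$ is contained in $B_i$ up to a null set, so it is null. Such $q$ are dense, hence $B$ is null. For almost every $t$ we have $h(t)<k(t)$, $f_{\alpha_0}(t)<x_{h(t)}(t)$ and $t\notin B$, which forces $x_{h(t)}(t)>c(t)$. This is the second half of \eqref{eq:c}.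
\end{proof}

\subsection{Proof of Proposition~\ref{prop:sym}}

We prove that $\theta_1=\theta_2$ in the setting above, for $L$ either $(\omega,<)$ or its reverse. Suppose $\theta_1\ne\theta_2$. Let $T$ be the set of \emph{late} times, those satisfying the equivalent conditions of Lemma~\ref{lem:twosided}, and let $\Lambda=(\lambda+1)^*\setminus T$ be the set of \emph{early} times. Both are unchanged by reversal. Since $W_\tau$ increases with $\tau$, every early time is below every late time, and $\bar\lambda\in T$.

\emph{The early times have cofinality $\theta_1$ or $\theta_2$.} The interval $(a_\alpha,b_\beta)$ contains $a_{\alpha+1}\in W_{\bar\lambda}$, so $\epsilon_{\alpha\beta}=\epsilon(a_\alpha,b_\beta)$ is defined, and it is nondecreasing in $\alpha$ and in $\beta$. By \eqref{eq:entry}, $\tau\in\Lambda$ if and only if $\tau\le\epsilon_{\alpha\beta}$ for some $\alpha,\beta$. So the $\epsilon_{\alpha\beta}$ lie in $\Lambda$ and are cofinal in it. If $\Lambda$ had a maximum $l$, then $l=\epsilon_{\alpha_0\beta_0}$ for some $\alpha_0,\beta_0$, hence $l=\epsilon_{\alpha\beta}$ for all $\alpha\ge\alpha_0$, $\beta\ge\beta_0$,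 and $x_l$ would fill the cut. So $\Lambda$ has no maximum. Let $\theta=\operatorname{cf}(\Lambda)$, let $\langle l_\gamma:\gamma<\theta\rangle$ be strictly increasing and cofinal in $\Lambda$, and choose $\alpha_\gamma,\beta_\gamma$ with $l_\gamma\le\epsilon_{\alpha_\gamma\beta_\gamma}$. Suppose $\theta\ne\theta_1$ and $\theta\ne\theta_2$. Lemma~\ref{lem:reg}(a) gives $\alpha'<\theta_1$ with $\alpha_\gamma\le\alpha'$ for all $\gamma$ in an unbounded set $Z\subseteq\theta$, which has order type $\theta$; applied again along $Z$, it gives $\beta'<\theta_2$ with $\beta_\gamma\le\beta'$ for unboundedly many $\gamma\in Z$. Then $\epsilon_{\alpha'\beta'}$ is a maximum of $\Lambda$, a contradiction. So $\theta\in\{\theta_1,\theta_2\}$, and by reversal we may assume $\theta=\theta_1$.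

\emph{Points listed at early times stay uniformly away from the cut on the upper side.} For $\gamma<\theta_1$, condition (2) fails for $l_\gamma$, so there is $\beta(\gamma)<\theta_2$ such that no point of $W_{l_\gamma}\cap N^+$ is below $b_{\beta(\gamma)}$. Since $\theta_1\ne\theta_2$, Lemma~\ref{lem:reg}(a) gives $\beta^*<\theta_2$ with $\beta(\gamma)\le\beta^*$ for unboundedly many $\gamma$; for these $\gamma$ no point of $W_{l_\gamma}\cap N^+$ is below $b_{\beta^*}$. Every early time is below one of these $l_\gamma$, so
\begin{equation}\label{eq:dagger}
\text{if }\tau\in\Lambda\text{ and }x_\tau\in N^+,\text{ then }x_\tau\ge b_{\beta^*}.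
\end{equation}

\emph{The late times have coinitiality $\theta_2$.} For $\beta^*+1<\beta<\theta_2$ the interval $(b_\beta,b_{\beta^*})$ contains $b_{\beta^*+1}$, so $\tau_\beta=\epsilon(b_\beta,b_{\beta^*})$ is defined. The intervals grow with $\beta$, so the sequence $\langle\tau_\beta\rangle$ is nonincreasing. The point $x_{\tau_\beta}$ lies in $N^+$ and below $b_{\beta^*}$, so $\tau_\beta\in T$ by \eqref{eq:dagger}. Let $\tau\in T$ be arbitrary. By condition (2) there is $w\in W_\tau\cap N^+$ with $w<b_{\beta^*}$, and $w>b_\beta$ for some $\beta>\beta^*+1$. So $W_\tau$ meets $(b_\beta,b_{\beta^*})$, and \eqref{eq:entry} gives $\tau_\beta<\tau$. Thus $T$ has no minimum and $\langle\tau_\beta\rangle$ is coinitial in $T$; in particular it is not eventually constant. By Lemma~\ref{lem:reg}(b), $\operatorname{coinit}(T)=\theta_2$.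

Now $(\lambda+1)^*=\Lambda\cup T$ satisfies the hypotheses of Proposition~\ref{prop:ordcut} with $\nu=\lambda+1$, and $\operatorname{cf}(\Lambda)=\theta_1\ne\theta_2=\operatorname{coinit}(T)$ contradicts its conclusion. \qed

\medskip

Propositions~\ref{prop:notgood} and~\ref{prop:sym} and Corollary~\ref{cor:short} give $\emptyset\ne\mathcal C(\mathcal D)\subseteq\{(\theta,\theta):\kappa\le\theta\le\lambda\}$. This proves Theorem~\ref{thm:B} except for its last sentence and, with Proposition~\ref{prop:countable} and $\kappa=\aleph_1$, Theorem~\ref{thm:A}.

\section{An explicit $(\aleph_1,\aleph_1)$-cut}\label{sec:rho}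

Let $\kappa=\aleph_1$. We construct an $(\aleph_1,\aleph_1)$-cut directly. This completes Theorem~\ref{thm:B}, and it shows $\mathcal C(\mathcal D)\ne\emptyset$ without Theorem~\ref{thm:known}, so that the proof of Theorem~\ref{thm:A} can be made independent of that theorem.

The plan is to attach to each $\beta<\omega_1$ finite sets $x_\beta(t)\subseteq\beta+1$ that end-extend one another a.e.\ as $\beta$ grows. In a lexicographic order, the end-extensions of $x_\beta(t)$ form an interval, the intervals are nested a.e., and a point in all of them is a common end-extension. The finite sets come from a function on pairs of countable ordinals whose level sets are finite and coherent.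

\begin{lemma}[Todorcevic]\label{lem:rho}
There is a function $\rho$ assigning to each pair $\alpha\le\beta<\omega_1$ a number $\rho(\alpha,\beta)<\omega$, with $\rho(\alpha,\alpha)=0$, such that for $\alpha\le\beta\le\gamma<\omega_1$:
\begin{itemize}
\item[(R1)] $\rho(\alpha,\gamma)\le\max(\rho(\alpha,\beta),\rho(\beta,\gamma))$;
\item[(R2)] $\rho(\alpha,\beta)\le\max(\rho(\alpha,\gamma),\rho(\beta,\gamma))$;
\item[(R3)] $F_n(\beta)=\{\xi<\beta:\rho(\xi,\beta)\le n\}$ is finite for all $n<\omega$.
\end{itemize}
Consequently, $\xi\in F_n(\beta)$ implies $F_n(\xi)=F_n(\beta)\cap\xi$.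
\end{lemma}

\begin{proof}
If two of the three ordinals are equal, (R1) and (R2) hold trivially. We define $\rho(\cdot,\beta)$ by recursion on $\beta$ and check (R1) and (R2) for triples $\xi<\eta<\beta$.

If $\beta=\gamma+1$, let $\rho(\xi,\beta)=\rho(\xi,\gamma)$ for $\xi\le\gamma$. Then (R1) and (R2) for $\xi<\eta<\beta$ are (R1) and (R2) for $\xi<\eta\le\gamma$, and $F_n(\beta)=F_n(\gamma)\cup\{\gamma\}$.

If $\beta$ is a limit, let $\beta_0<\beta_1<\cdots$ be cofinal in $\beta$ and choose $n_0\le n_1\le\cdots$ with $n_k\ge k$ and $n_{k+1}\ge\rho(\beta_k,\beta_{k+1})$. By (R1) below $\beta$ and induction on $m$, $\rho(\beta_k,\beta_m)\le n_m$ for $k\le m$. Put $\rho(\xi,\beta)=\max(\rho(\xi,\beta_k),n_k)$, where $k=k(\xi)$ is least with $\xi\le\beta_k$. If $\rho(\xi,\beta)\le n$, then $k(\xi)\le n$ and $\xi\in F_n(\beta_k)\cup\{\beta_k\}$ for $k=k(\xi)$, which gives (R3). Let $\xi<\eta<\beta$, $k=k(\xi)\le m=k(\eta)$, and recall $\rho(\eta,\beta)=\max(\rho(\eta,\beta_m),n_m)$. For (R1): $n_k\le n_m\le\rho(\eta,\beta)$, and by (R2) for $\xi\le\beta_k\le\beta_m$ and (R1) for $\xi<\eta\le\beta_m$,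
\[
\rho(\xi,\beta_k)\le\max(\rho(\xi,\beta_m),n_m)\le\max(\rho(\xi,\eta),\rho(\eta,\beta_m),n_m)=\max(\rho(\xi,\eta),\rho(\eta,\beta)).
\]
For (R2): by (R2) for $\xi<\eta\le\beta_m$ and (R1) for $\xi\le\beta_k\le\beta_m$,
\[
\rho(\xi,\eta)\le\max(\rho(\xi,\beta_m),\rho(\eta,\beta_m))\le\max(\rho(\xi,\beta_k),n_m,\rho(\eta,\beta_m))\le\max(\rho(\xi,\beta),\rho(\eta,\beta)).
\]

For the consequence, let $\zeta<\xi\in F_n(\beta)$. Then $\rho(\zeta,\beta)\le\max(\rho(\zeta,\xi),n)$ by (R1) and $\rho(\zeta,\xi)\le\max(\rho(\zeta,\beta),n)$ by (R2).
\end{proof}

\begin{proposition}\label{prop:aleph1}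
If $\kappa=\aleph_1$, then $(\aleph_1,\aleph_1)\in\mathcal C(\mathcal D)$.
\end{proposition}

\begin{proof}
\emph{The sequences.} Take $s$ from Lemma~\ref{lem:s}, and let $v(t)=\{\alpha<\omega_1:t\in X_\alpha\}$, a finite set. Order the subsets of $v(t)$ by $Z<Z'$ if and only if $Z\ne Z'$ and $\min(Z\triangle Z')\in Z'$. Reading a subset as a string of binary digits, with the smallest ordinal of $v(t)$ as the most significant place, identifies this order with $\{0,\dots,2^{|v(t)|}-1\}\subseteq\omega$. Note that $Z\subsetneq Z'$ implies $Z<Z'$. For $\beta<\omega_1$ let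
\[
x_\beta(t)=(F_{s(t)}(\beta)\cup\{\beta\})\cap v(t),\qquad y_\beta(t)=x_\beta(t)\cup(v(t)\setminus(\beta+1)),
\]
and $a_\beta=[x_\beta]$, $b_\beta=[y_\beta]$ in $(\omega,<)^I/\mathcal D$. Let $\beta<\beta'$ and let $t$ lie in $X_{\beta'}\cap\{s\ge\rho(\beta,\beta')\}\in\mathcal D$. Then $\beta\in F_{s(t)}(\beta')$, so $x_{\beta'}(t)\cap(\beta+1)=x_\beta(t)$ by coherence, and $\beta'\in x_{\beta'}(t)\setminus x_\beta(t)$. Hence $x_\beta(t)\subsetneq x_{\beta'}(t)\subseteq y_{\beta'}(t)\subseteq y_\beta(t)$, and $a_\beta<a_{\beta'}\le b_{\beta'}\le b_\beta$. For any $\alpha,\beta$ and $\gamma>\max(\alpha,\beta)$ we get $a_\alpha<a_\gamma\le b_\gamma\le b_\beta$.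

\emph{What a point in between would give.} Suppose that $a_\beta\le[z]\le b_\beta$ for all $\beta<\omega_1$. As $[z]\le b_0$, we may take $z(t)$ to be a subset of $v(t)$. If $x_\beta(t)\le z(t)\le y_\beta(t)$, then $z(t)\cap(\beta+1)=x_\beta(t)$. For otherwise let $\zeta\le\beta$ be the first point where the two sets differ. Since $x_\beta(t)$ and $y_\beta(t)$ agree on $\beta+1$, it is also the first point where $z(t)$ differs from $x_\beta(t)$ and from $y_\beta(t)$. So $z(t)>y_\beta(t)$ if $\zeta\in z(t)$, and $z(t)<x_\beta(t)$ if $\zeta\in x_\beta(t)$. Therefore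
\[
R_\beta=\{t\in X_\beta:z(t)\cap(\beta+1)=x_\beta(t)\}\in\mathcal D .
\]
If $\alpha<\beta$ and $t\in R_\alpha\cap R_\beta$, then $\alpha\in x_\alpha(t)\subseteq z(t)$, so $\alpha\in x_\beta(t)$, and
\begin{equation}\label{eq:rho}
\rho(\alpha,\beta)\le s(t).
\end{equation}

\emph{The contradiction.} We find $n$ and $\beta$ such that $R_\beta\cap\{s=n\}$ meets $R_\alpha$ for infinitely many $\alpha<\beta$; by \eqref{eq:rho} this makes $F_n(\beta)$ infinite, against (R3). By Lemma~\ref{lem:many} and tameness of $s$ there are $q_0$ and $n$ such that $q_0\Vdash\{s=n\}$ and, for each $q\supseteq q_0$, the set $A_q\cap R_\alpha$ is positive for unboundedly many $\alpha<\omega_1$. For $\gamma<\omega_1$, every extension of $q_0$ therefore has an extension forcing $R_\alpha$ for some $\alpha>\gamma$, by Lemma~\ref{lem:dense}(a). Lemma~\ref{lem:dense}(c) gives a countable set $P_\gamma$ of conditions $q$, each forcing $R_{\alpha(\gamma,q)}$ for some $\alpha(\gamma,q)>\gamma$, such that every extension of $q_0$ is compatible with a member of $P_\gamma$. Let $\eta(\gamma)<\omega_1$ exceed all $\alpha(\gamma,q)$ with $q\in P_\gamma$.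 Put $\gamma_0=0$, $\gamma_{k+1}=\eta(\gamma_k)$ and $\delta=\sup_k\gamma_k<\omega_1$. Choose $\beta\ge\delta$ with $A_{q_0}\cap R_\beta$ positive, and $r\supseteq q_0$ forcing $R_\beta$. For each $k$, the condition $r$ is compatible with some $q\in P_{\gamma_k}$, and $r\cup q$ forces $R_{\alpha_k}\cap R_\beta\cap\{s=n\}$ for $\alpha_k=\alpha(\gamma_k,q)\in(\gamma_k,\gamma_{k+1})$. So this set is nonempty, and the $\alpha_k$ are infinitely many ordinals below $\beta$.

\emph{The cut.} Thus no $[z]$ satisfies $a_\beta\le[z]\le b_\beta$ for all $\beta$. In particular the nonincreasing sequence $\langle b_\beta\rangle$ is not eventually constant, since an eventual value would be such a $[z]$. By Lemma~\ref{lem:reg}(b) it has a strictly decreasing subsequence of length $\omega_1$ with unbounded index set, and together with $\langle a_\beta\rangle$ this subsequence forms an $(\aleph_1,\aleph_1)$-cut.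
\end{proof}

\begin{thebibliography}{1}

\bibitem{open}
\emph{Open Problems On Ultrafilters And Some Connections To The Continuum},
\texttt{http://math.uchicago.edu/\%7Emem/1069-web.pdf}

\end{thebibliography}
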